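\title{Finite semigroups are not determined by their power semigroups}

\begin{abstract}
The nonempty subsets of a semigroup $S$ form a semigroup $\mathcal P(S)$ under setwise multiplication. We construct two nonisomorphic semigroups $S$ and $T$ of order $76$, with $S^3=\{0\}$ and $T^3=\{0\}$, such that $\mathcal P(S)\cong\mathcal P(T)$. The construction attaches a semigroup $S(X)$ to every finite set $X$ with two permutations. The semigroup $S(X)$ determines $X$ up to isomorphism, while $\mathcal P(S(X))$ determines exactly the permutation character of $X$. It follows that arbitrarily many pairwise nonisomorphic finite semigroups can have isomorphic power semigroups.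
\end{abstract}

\section{The isomorphism problem for power semigroups}\label{sec:intro}

Let $S$ be a semigroup, written multiplicatively. The \emph{large power semigroup} $\mathcal P(S)$ is the set of nonempty subsets of $S$ with the setwise product
\[
UV=\{uv: u\in U,\ v\in V\}.
\]
The isomorphism problem for power semigroups \cite{slides} asks whether $\mathcal P(S)\cong\mathcal P(T)$ implies $S\cong T$. For infinite semigroups the answer is known to be negative. This paper concerns the finite case:
\begin{quote}
\emph{If $S$ and $T$ are finite semigroups and $\mathcal P(S)\cong\mathcal P(T)$, must $S$ and $T$ be isomorphic?}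
\end{quote}

There are good reasons to guess that they must. The order of $S$ can be read off from $|\mathcal P(S)|=2^{|S|}-1$. The singletons form a copy of $S$ inside $\mathcal P(S)$, so an isomorphism $\mathcal P(S)\to\mathcal P(T)$ that maps singletons onto singletons restricts to an isomorphism $S\to T$. For groups the singletons can be recognized from the multiplication alone. The identity of $\mathcal P(G)$ is $\{1\}$, and if $UV=\{1\}$ and $v\in V$, then every element of $U$ equals $v^{-1}$. So the invertible elements of $\mathcal P(G)$ are the singletons, and two groups with isomorphic power semigroups are isomorphic.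

The opposite extreme also gives a positive answer, but for a weaker reason. We write $S^k=\{0\}$ if $S$ has a zero element $0$ and every product of $k$ elements of $S$ equals $0$.

\begin{proposition}\label{prop:null}
Let $S$ and $T$ be finite semigroups with $S^2=\{0\}$ and $\mathcal P(S)\cong\mathcal P(T)$. Then $S\cong T$.
\end{proposition}

\begin{proof}
All products in $\mathcal P(S)$ equal $\{0\}$, so the multiplication of $\mathcal P(T)$ is constant, and so is the multiplication of its subsemigroup of singletons, which is a copy of $T$. From $2^{|S|}-1=2^{|T|}-1$ we get $|S|=|T|$. Any bijection $S\to T$ that sends $0$ to the constant value of the multiplication of $T$ is an isomorphism.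
\end{proof}

Here the singletons are not recognizable: every permutation of $\mathcal P(S)$ that fixes $\{0\}$ is an automorphism, and for $s\neq0$ one of them exchanges $\{s\}$ and $\{s,0\}$. The conclusion survives only because such a semigroup has no invariant besides its order. This suggests looking at the next case, $S^3=\{0\}$, where the multiplication can carry structure while much of this freedom remains. There the answer changes.

\subsection*{The construction and the results}

Let $F$ be the free group on two letters $g$ and $h$. An action of $F$ on a set $X$ is the same as a choice of two permutations of $X$, which we again call $g$ and $h$. Throughout, an \emph{$F$-set} is a finite nonempty set with an action of $F$, and an \emph{isomorphism} of $F$-sets is a bijection that commutes with $g$ and with $h$. For $w\in F$ let $\operatorname{fix}_X(w)$ be the number of points of $X$ fixed by $w$; the function $\operatorname{fix}_X$ is the \emph{permutation character} of $X$. The group $F$ acts on subsets by $wA=\{wa:a\in A\}$. This makes the set $2^X$ of all subsets of $X$ and the set $\mathcal P(X)=2^X\setminus\{\emptyset\}$ into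 $F$-sets.

Let $Q(X)$ be the set of unordered pairs $[a,b]=[b,a]$ with $a,b\in X$, where $a=b$ is allowed; thus $|Q(X)|=n(n+1)/2$ if $|X|=n$. Put
\[
I=\{11,\,12,\,21\},\qquad \sigma_{11}=g,\qquad \sigma_{12}=1,\qquad \sigma_{21}=h .
\]

\begin{definition}\label{def:S}
For an $F$-set $X$, let $S(X)$ be the disjoint union of two copies $E_i=\{x_i:x\in X\}$ of $X$ ($i=1,2$), three copies $B_{ij}=\{[a,b]_{ij}:[a,b]\in Q(X)\}$ of $Q(X)$ ($ij\in I$), and one more element $0$. Define $x_iy_j=[\sigma_{ij}x,y]_{ij}$ for $ij\in I$, that is,
\[
x_1y_1=[gx,y]_{11},\qquad x_1y_2=[x,y]_{12},\qquad x_2y_1=[hx,y]_{21},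
\]
and let all other products be $0$. Put $E=E_1\cup E_2$ and $N=B_{11}\cup B_{12}\cup B_{21}\cup\{0\}$.
\end{definition}

Every product lies in $N$, and every product with a factor in $N$ is $0$. Hence a product of three elements is $0$ under either bracketing, and $S(X)$ is a semigroup with $S(X)^3=\{0\}$. Its order is $2n+\frac32n(n+1)+1$ for $|X|=n$.

\begin{theorem}\label{thm:example}
Let $\Omega$ be the set $\{1,\dots,6\}$ with $g=(12)(34)$ and $h=(13)(24)$, and let $\Omega'$ be the set $\{1,\dots,6\}$ with $g=(34)(56)$ and $h=(12)(56)$. Then $S(\Omega)\not\cong S(\Omega')$, but $\mathcal P(S(\Omega))\cong\mathcal P(S(\Omega'))$. Both semigroups have order $12+63+1=76$.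
\end{theorem}

So the question has a negative answer. Theorem~\ref{thm:example} is an instance of a complete description of what $S(X)$ and $\mathcal P(S(X))$ remember about $X$.

\begin{theorem}\label{thm:class}
Let $X$ and $Y$ be $F$-sets.
\begin{enumerate}
\item[(1)] $S(X)\cong S(Y)$ if and only if $X\cong Y$.
\item[(2)] $\mathcal P(S(X))\cong\mathcal P(S(Y))$ if and only if $2^X\cong 2^Y$ as $F$-sets, if and only if $\operatorname{fix}_X(w)=\operatorname{fix}_Y(w)$ for all $w\in F$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:many}
For every $k\ge1$ there are $k+1$ pairwise nonisomorphic finite semigroups, all satisfying $S^3=\{0\}$, whose large power semigroups are isomorphic. By Proposition~\ref{prop:null}, the exponent $3$ is optimal.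
\end{corollary}

The proof has a group-theoretic half and a semigroup-theoretic half. Passing from a semigroup to its subsets may lose nothing that is easy to name, but passing from a permutation action to the action on subsets loses everything except the permutation character (Section~\ref{sec:subsets}). The semigroup $S(X)$ transports this loss. It stores the action on $X$ faithfully (Section~\ref{sec:faithful}); its power semigroup contains a copy of $S(\mathcal P(X))$ (Section~\ref{sec:setwise}); and this copy can be recognized inside $\mathcal P(S(X))$ and determines it up to isomorphism (Section~\ref{sec:power}). Section~\ref{sec:proofs} collects the proofs of the three statements above.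

\section{Actions on subsets and permutation characters}\label{sec:subsets}

Let $G$ be a finite group acting on a finite set. We use two textbook facts. First, an orbit that contains a point with stabilizer $K$ is isomorphic, as a $G$-set, to the coset space $G/K$; it has $[G:K]$ points, their stabilizers are the conjugates of $K$, and conjugate subgroups have isomorphic coset spaces. Second, the orbit-counting formula: the number of orbits of $G$ is the average, over $u\in G$, of the number of points fixed by $u$.

The fixed points of single elements do not determine a $G$-set, as Example~\ref{ex:klein} shows. The fixed points of subgroups do.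

\begin{lemma}\label{lem:marks}
Let $G$ be a finite group and let $\Gamma,\Delta$ be finite $G$-sets. If every subgroup of $G$ fixes equally many points of $\Gamma$ and of $\Delta$, then $\Gamma\cong\Delta$.
\end{lemma}

\begin{proof}
For $K\le G$ let $n_K(\Gamma)$ be the number of points of $\Gamma$ whose stabilizer is exactly $K$. A point is fixed by $H$ if and only if its stabilizer contains $H$, so $H$ fixes $\sum_{K\ge H}n_K(\Gamma)$ points. Solving for the term $K=H$ and inducting downward from $H=G$ gives $n_H(\Gamma)=n_H(\Delta)$ for all $H$. The points whose stabilizer is conjugate to a given $H$ form a union of orbits, each isomorphic to $G/H$. The number of these orbits is $[G:H]^{-1}\sum_{K}n_K(\Gamma)$, with $K$ running over the conjugates of $H$, and this number is the same for $\Delta$.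
\end{proof}

A subset of $X$ is fixed by a group $H$ of permutations if and only if it is a union of $H$-orbits. So $H$ fixes $2^{o_X(H)}$ points of $2^X$, where $o_X(H)$ is the number of $H$-orbits on $X$. The action on subsets therefore sees how many orbits each subgroup has, and not what these orbits look like.

\begin{example}\label{ex:klein}
Let $\Omega,\Omega'$ be as in Theorem~\ref{thm:example}. On both sets $g$ and $h$ are commuting involutions, with $gh=(14)(23)$ on $\Omega$ and $gh=(12)(34)$ on $\Omega'$. So both actions factor through the same homomorphism from $F$ onto the Klein four-group $G=\{1,g,h,gh\}$. The elements $1,g,h,gh$ fix $6,2,2,2$ points on both sets, hence $\operatorname{fix}_\Omega=\operatorname{fix}_{\Omega'}$. Yet $\Omega\not\cong\Omega'$: exactly two points of $\Omega$, namely $5$ and $6$, are fixed by both $g$ and $h$, whereas on $\Omega'$ the fixed points of $g$ are $1,2$ and those of $h$ are $3,4$. The orbits of the five subgroups of $G$ are as follows, with $12$ standing for $\{1,2\}$.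
\[
\begin{array}{c|c|c|c}
H & \text{orbits on }\Omega & \text{orbits on }\Omega' & \text{subsets fixed by }H\\ \hline
1 & 1,2,3,4,5,6 & 1,2,3,4,5,6 & 64\\
\langle g\rangle & 12,\,34,\,5,\,6 & 1,\,2,\,34,\,56 & 16\\
\langle h\rangle & 13,\,24,\,5,\,6 & 12,\,3,\,4,\,56 & 16\\
\langle gh\rangle & 14,\,23,\,5,\,6 & 12,\,34,\,5,\,6 & 16\\
G & 1234,\,5,\,6 & 12,\,34,\,56 & 8
\end{array}
\]
In both $2^\Omega$ and $2^{\Omega'}$ there are thus $8$ points with stabilizer $G$; for each subgroup of order $2$ there are $16-8=8$ points with that stabilizer, forming four orbits of size $2$; and the remaining $64-8-24=32$ points form eight orbits of size $4$. Matching orbits of the same type gives $2^\Omega\cong2^{\Omega'}$. No such isomorphism respects the size of subsets: the $G$-fixed point $\{5\}$ of $2^\Omega$ must go to a union of the sets $\{1,2\},\{3,4\},\{5,6\}$, which has even size.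
\end{example}

\begin{proposition}\label{prop:char}
For $F$-sets $X$ and $Y$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\operatorname{fix}_X(w)=\operatorname{fix}_Y(w)$ for all $w\in F$;
\item[(b)] $2^X\cong2^Y$;
\item[(c)] $\mathcal P(X)\cong\mathcal P(Y)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a)$\Rightarrow$(b). To have one finite group acting on both sets, let $G$ be the image of $F$ in $\operatorname{Sym}(X)\times\operatorname{Sym}(Y)$. By (a), every element of $G$ fixes equally many points of $X$ and of $Y$. The orbit-counting formula gives $o_X(H)=o_Y(H)$ for every $H\le G$, so $H$ fixes equally many points of $2^X$ and of $2^Y$. By Lemma~\ref{lem:marks}, $2^X\cong2^Y$ as $G$-sets, hence as $F$-sets.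

(b)$\Leftrightarrow$(c). An isomorphism $\mathcal P(X)\to\mathcal P(Y)$ extends by $\emptyset\mapsto\emptyset$. Conversely, let $\gamma\colon2^X\to2^Y$ be an isomorphism. Both $\gamma(\emptyset)$ and $\emptyset$ are fixed by $F$, so the permutation $\tau$ of $2^Y$ that exchanges them and fixes everything else commutes with $F$. Then $\tau\gamma$ is an isomorphism that sends $\emptyset$ to $\emptyset$, and it restricts to $\mathcal P(X)\to\mathcal P(Y)$.

(b)$\Rightarrow$(a). Fix $w\in F$. The number of subsets of $X$ fixed by $w$ gives only the total number of cycles of $w$; to isolate the cycles of length $1$ we use all powers of $w$. Let $m_d$ be the number of $d$-cycles of $w$ on $X$. The $k$th power of a $d$-cycle splits into $\gcd(k,d)$ cycles, so $w^k$ has $c_k=\sum_dm_d\gcd(k,d)$ cycles and fixes $2^{c_k}$ subsets. By (b), the numbers $c_k$ ($k\ge1$) are the same for $X$ and $Y$. The identity $m=\sum_{e\mid m}\varphi(e)$ for Euler's function, applied to $m=\gcd(k,d)$, gives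
\[
c_k=\sum_{e\mid k}\varphi(e)M_e,\qquad\text{where } M_e=\sum_{d:\ e\mid d}m_d .
\]
Solving for $M_k$ and inducting on $k$ shows that the $c_k$ determine all $M_e$. Since $m_d=0$ on both sets for $d>\max(|X|,|Y|)$, the formula $m_e=M_e-\sum_{d>e,\ e\mid d}m_d$ determines all $m_e$ by downward induction. In particular $m_1=\operatorname{fix}_X(w)$ is the same for $X$ and $Y$.
\end{proof}

\begin{remark}\label{rem:two}
The last argument recovers the whole cycle type of $w$ from the action of $\langle w\rangle$ on $2^X$. A set with a single permutation is therefore determined up to isomorphism by the induced action on its subsets, and this is why the construction needs two permutations.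
\end{remark}

\section{The semigroup $S(X)$ determines $X$}\label{sec:faithful}

Definition~\ref{def:S} is an instance of a general recipe: given disjoint sets $E$ and $N\ni0$, any map $E\times E\to N$ becomes the multiplication of a semigroup on $E\cup N$ if all products with a factor in $N$ are declared to be $0$. An isomorphism of such semigroups does not see the names of the elements of $N$; it sees which products vanish and which products coincide. A permutation has to be stored in these coincidences.

Ordered pairs do not store it. If $x\cdot y=(gx,y)$, all products are distinct, and renaming $(a,b)$ as $(g^{-1}a,b)$ removes $g$. Unordered pairs do. For $X=\{p,q\}$ the block $E_1\times E_1$ of the multiplication table of $S(X)$ reads, without subscripts,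
\[
g=1:\quad
\begin{array}{c|cc}
 & p & q\\ \hline
p & [p,p] & [p,q]\\
q & [p,q] & [q,q]
\end{array}
\qquad\qquad
g=(p\,q):\quad
\begin{array}{c|cc}
 & p & q\\ \hline
p & [p,q] & [q,q]\\
q & [p,p] & [p,q]
\end{array}
\]
In each table the entries that occur only once stand in the positions $(x,gx)$. One copy of $X$ offers one block and so carries one permutation. Two copies offer four blocks: the block $E_2\times E_2$ is zero and distinguishes $E_2$ from $E_1$, the block $E_1\times E_2$ carries the identity and ties the two copies together, and the remaining two blocks carry $g$ and $h$.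

\begin{proposition}\label{prop:faithful}
For $F$-sets $X$ and $Y$, we have $S(X)\cong S(Y)$ if and only if $X\cong Y$.
\end{proposition}

\begin{proof}
An isomorphism $\phi\colon X\to Y$ commutes with each $\sigma_{ij}$, so the map $x_i\mapsto\phi(x)_i$, $[a,b]_{ij}\mapsto[\phi(a),\phi(b)]_{ij}$, $0\mapsto0$ is an isomorphism of semigroups.

Conversely, let $f\colon S(X)\to S(Y)$ be an isomorphism; then $f(0)=0$. In each of the two semigroups the set of all products is $N$, because $[a,b]_{ij}=(\sigma_{ij}^{-1}a)_i\,b_j$ and $0=0\cdot0$. So $f$ maps $N$ onto $N$ and $E$ onto $E$. Since $x_1x_1\neq0$ and $x_2x_2=0$, it maps $E_i$ onto $E_i$, and $f(x_i)=f_i(x)_i$ for bijections $f_1,f_2\colon X\to Y$.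

A \emph{factorization} of an element $s$ is a pair $(u,v)$ with $uv=s$. The factorizations of $[a,b]_{ij}$ are the pairs $(x_i,y_j)$ with $(\sigma_{ij}x,y)=(a,b)$ or $(\sigma_{ij}x,y)=(b,a)$. There is one if $a=b$, and there are two if $a\neq b$. So for $ij\in I$ the product $x_iy_j$ has exactly one factorization if and only if $y=\sigma_{ij}x$. The map $f$ preserves the number of factorizations and sends $x_i\,(\sigma_{ij}x)_j$ to $f_i(x)_i\,f_j(\sigma_{ij}x)_j$, whence $f_j(\sigma_{ij}x)=\sigma_{ij}f_i(x)$. For $ij=11,12,21$ this reads
\[
f_1(gx)=gf_1(x),\qquad f_2(x)=f_1(x),\qquad f_1(hx)=hf_2(x).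
\]
Thus $f_1$ commutes with $g$ and with $h$.
\end{proof}

\section{Setwise products in $S(X)$}\label{sec:setwise}

For $A,C\subseteq X$ put
\[
A*C=\{[a,c]:a\in A,\ c\in C\}\subseteq Q(X).
\]
If $Q(X)$ is viewed as the edge set of the complete graph on $X$ with a loop at each vertex, then $A*C$ consists of the edges that join a point of $A$ to a point of $C$. We have $A*C=C*A$, and $A*C=\emptyset$ if and only if $A$ or $C$ is empty.

For $A\subseteq X$ and $M\subseteq Q(X)$ let $E_i(A)\subseteq E_i$ and $B_{ij}(M)\subseteq B_{ij}$ be the copies of $A$ and $M$. For $U\subseteq S(X)$ define the components $U|_i\subseteq X$ and $U|_{ij}\subseteq Q(X)$ by $U\cap E_i=E_i(U|_i)$ and $U\cap B_{ij}=B_{ij}(U|_{ij})$.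

\begin{lemma}\label{lem:product}
Let $U,V\in\mathcal P(S(X))$. Then
\begin{equation}\label{eq:product}
UV\setminus\{0\}=\bigsqcup_{ij\in I}B_{ij}\bigl(\sigma_{ij}U|_i*V|_j\bigr),
\end{equation}
and $0\in UV$ if and only if $U\cap N\neq\emptyset$, or $V\cap N\ne\emptyset$, or both $U|_2$ and $V|_2$ are nonempty.
\end{lemma}

\begin{proof}
The nonzero products $uv$ with $u\in U$, $v\in V$ are the elements $[\sigma_{ij}x,y]_{ij}$ with $ij\in I$, $x\in U|_i$, $y\in V|_j$. A product $uv$ is $0$ if and only if $u\in N$, or $v\in N$, or $u,v\in E_2$; and since $U$ and $V$ are nonempty, an element of $U\cap N$ or of $V\cap N$ does occur in some product.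
\end{proof}

Formula \eqref{eq:product} looks like the multiplication rule of Definition~\ref{def:S}, with subsets in place of points and $A*C$ in place of $[a,c]$. The resemblance is exact if the only coincidences among the sets $A*C$ are those forced by $A*C=C*A$. For $X=\{p,q\}$, writing $pq$ for $[p,q]$, the six unordered pairs of nonempty subsets give
\[
\begin{array}{lll}
\{p\}*\{p\}=\{pp\}, & \{p\}*\{q\}=\{pq\}, & \{q\}*\{q\}=\{qq\},\\
\{p\}*X=\{pp,pq\}, & \{q\}*X=\{pq,qq\}, & X*X=\{pp,pq,qq\}.
\end{array}
\]
These six sets are distinct. The loops are needed for this, since $\{p\}*X$ and $\{q\}*X$ differ only in their loops. Not every nonempty subset of $Q(X)$ occurs: $\{pp,qq\}$ is missing.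

\begin{lemma}\label{lem:unique}
Let $A,C,A',C'\in\mathcal P(X)$. Then $A*C=A'*C'$ if and only if $[A,C]=[A',C']$ as unordered pairs.
\end{lemma}

\begin{proof}
The ``if'' part is the symmetry of $*$. For the converse we reconstruct $[A,C]$ from $M=A*C$. The loops give the intersection: $W:=\{x:[x,x]\in M\}=A\cap C$. Since $A$ and $C$ are nonempty, the set of all entries of members of $M$ is $A\cup C$. So $M$ determines
\[
R=(A\cup C)\setminus W=(A\setminus C)\sqcup(C\setminus A).
\]
It remains to split $R$. For distinct $r,s\in R$ we have $[r,s]\in M$ if and only if one of $r,s$ lies in $A$ and the other in $C$, which inside $R$ means that one lies in $A\setminus C$ and the other in $C\setminus A$. Hence ``$r=s$ or $[r,s]\notin M$'' is an equivalence relation on $R$, and its classes are the nonempty sets among $A\setminus C$ and $C\setminus A$. If there are two classes $R',R''$, then $[A,C]=[W\cup R',W\cup R'']$. If there is one class, then one of $A,C$ contains the other, and $[A,C]=[W,W\cup R]$. If there is none, then $A=C=W$.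
\end{proof}

Since $\mathcal P(X)$ is an $F$-set, the semigroup $S(\mathcal P(X))$ is defined; its elements are $A_i$, $[A,C]_{ij}$ and $0$, with $A,C\in\mathcal P(X)$. Put $\Pi_i(X)=\{E_i(A):A\in\mathcal P(X)\}$, the set of nonempty subsets of $E_i$.

\begin{proposition}\label{prop:copy}
The subsemigroup of $\mathcal P(S(X))$ generated by $\Pi_1(X)\cup\Pi_2(X)$ is isomorphic to $S(\mathcal P(X))$.
\end{proposition}

\begin{proof}
Define $\iota\colon S(\mathcal P(X))\to\mathcal P(S(X))$ by
\[
\iota(A_i)=E_i(A),\qquad \iota([A,C]_{ij})=B_{ij}(A*C),\qquad \iota(0)=\{0\}.
\]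
The values are nonempty sets, each contained in one of the six disjoint layers $E_1$, $E_2$, $B_{11}$, $B_{12}$, $B_{21}$, $\{0\}$ of $S(X)$, and elements of different layers go into different layers. Within a layer $B_{ij}$ the map $\iota$ is injective by Lemma~\ref{lem:unique}, so $\iota$ is injective. By Lemma~\ref{lem:product}, $E_i(A)E_j(C)=B_{ij}(\sigma_{ij}A*C)$ for $ij\in I$, and $E_2(A)E_2(C)=\{0\}$, and every product with a factor contained in $N$ is $\{0\}$. So $\iota$ is a homomorphism. Finally, the elements $A_i$ generate $S(\mathcal P(X))$, because $[A,C]_{ij}=(\sigma_{ij}^{-1}A)_i\,C_j$ and $0=A_2A_2$; hence the sets $E_i(A)$ generate the image of $\iota$.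
\end{proof}

\section{Isomorphisms between the power semigroups}\label{sec:power}

\subsection*{From actions on subsets to power semigroups}

An isomorphism $\gamma\colon\mathcal P(X)\to\mathcal P(Y)$ identifies the two subsemigroups of Proposition~\ref{prop:copy}, and we have to extend this identification to all nonempty subsets of $S(X)$. Subsets that meet several layers cause no trouble, because \eqref{eq:product} works component by component. The difficulty lies with the subsets of $Q(X)$ that are not of the form $A*C$, such as $\{pp,qq\}$ above: the map $\gamma$ does not say where to send them, and it need not come from a map of points. But by Lemma~\ref{lem:product} the part of a set that lies in $N$ enters products only through being empty or not. So these subsets can be matched arbitrarily, as in Proposition~\ref{prop:null}, provided that their numbers agree.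

\begin{proposition}\label{prop:build}
If $\mathcal P(X)\cong\mathcal P(Y)$ as $F$-sets, then $\mathcal P(S(X))\cong\mathcal P(S(Y))$.
\end{proposition}

\begin{proof}
Let $\gamma\colon\mathcal P(X)\to\mathcal P(Y)$ be an isomorphism, extended by $\gamma(\emptyset)=\emptyset$. From $2^{|X|}=2^{|Y|}$ we get $|X|=|Y|$ and $|Q(X)|=|Q(Y)|$.

Let $\mathcal M(X)=\{A*C:A,C\in\mathcal P(X)\}$, a family of nonempty subsets of $Q(X)$. By Lemma~\ref{lem:unique}, $[A,C]\mapsto A*C$ is a bijection from the unordered pairs of elements of $\mathcal P(X)$ onto $\mathcal M(X)$, and the same holds for $Y$. Since $\gamma$ induces a bijection on unordered pairs, $A*C\mapsto\gamma(A)*\gamma(C)$ is a well-defined bijection $\mathcal M(X)\to\mathcal M(Y)$. The finite sets $\mathcal P(Q(X))$ and $\mathcal P(Q(Y))$ of nonempty subsets have the same size, so the complements of $\mathcal M(X)$ and $\mathcal M(Y)$ in them have the same size. Choosing any bijection between these complements and sending $\emptyset$ to $\emptyset$, we obtain a bijection $\beta\colon2^{Q(X)}\to2^{Q(Y)}$ with $\beta(\emptyset)=\emptyset$ and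
\begin{equation}\label{eq:beta}
\beta(A*C)=\gamma(A)*\gamma(C)\qquad\text{for all }A,C\subseteq X;
\end{equation}
if $A$ or $C$ is empty, both sides are empty.

A subset $U$ of $S(X)$ is the same as a choice of its six components $U|_i$, $U|_{ij}$ and $U\cap\{0\}$. Define
\[
\Phi(U)=\bigsqcup_{i=1,2}E_i\bigl(\gamma(U|_i)\bigr)\ \sqcup\ \bigsqcup_{ij\in I}B_{ij}\bigl(\beta(U|_{ij})\bigr)\ \sqcup\ \bigl(U\cap\{0\}\bigr).
\]
This is a bijection on each component, and a component of $\Phi(U)$ is empty if and only if the same component of $U$ is. Hence $\Phi$ is a bijection $\mathcal P(S(X))\to\mathcal P(S(Y))$, and the three conditions in Lemma~\ref{lem:product} hold for $U,V$ exactly when they hold for $\Phi(U),\Phi(V)$. Therefore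
\[
0\in\Phi(UV)\iff 0\in UV\iff0\in\Phi(U)\Phi(V).
\]
Neither $\Phi(UV)$ nor $\Phi(U)\Phi(V)$ meets $E$. For $ij\in I$, formulas \eqref{eq:product} and \eqref{eq:beta} and the equivariance of $\gamma$ give
\[
\Phi(UV)|_{ij}=\beta\bigl(\sigma_{ij}U|_i*V|_j\bigr)=\sigma_{ij}\gamma(U|_i)*\gamma(V|_j)=\bigl(\Phi(U)\Phi(V)\bigr)|_{ij}.
\]
So $\Phi(UV)=\Phi(U)\Phi(V)$.
\end{proof}

For $X=\Omega$ and $Y=\Omega'$, Example~\ref{ex:klein} shows that this $\Phi$ sends the singleton $\{5_1\}$ to a set of even size.

\subsection*{From power semigroups to actions on subsets}

An abstract isomorphism of power semigroups knows nothing about inclusion, size, or membership of $0$. To recover the action on $\mathcal P(X)$ we must describe $\Pi_1(X)$ and $\Pi_2(X)$ by the multiplication of $\mathcal P(S(X))$ alone. Call $U\in\mathcal P(S(X))$ \emph{pure} if $U\subseteq E$. The freedom used in Proposition~\ref{prop:build} now serves as a test: a set that meets $N$ can be altered without changing its products, and a pure set cannot. Once the sets that are not pure are known, they detect whether a product contains $0$.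

\begin{lemma}\label{lem:intrinsic}
Let $U\in\mathcal P(S(X))$.
\begin{enumerate}
\item[(a)] $U$ is pure if and only if no $U'\neq U$ in $\mathcal P(S(X))$ satisfies $U'V=UV$ for all $V\in\mathcal P(S(X))$.
\item[(b)] $U\in\Pi_2(X)$ if and only if $U$ is pure and $UU$ is the zero element of $\mathcal P(S(X))$.
\item[(c)] $U\in\Pi_1(X)$ if and only if $U$ is pure and $UU\neq U'U$ for every $U'\in\mathcal P(S(X))$ that is not pure.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $U\cap N\neq\emptyset$. Since $|N|\ge2$, we can replace $U\cap N$ by a different nonempty subset of $N$, and by Lemma~\ref{lem:product} the resulting set $U'\neq U$ has $U'V=UV$ for all $V$. Now let $U$ be pure, fix $y\in X$, put $V=\{y_1\}$, and suppose that $U'V=UV$. By Lemma~\ref{lem:product},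
\[
UV=B_{11}\bigl(gU|_1*\{y\}\bigr)\sqcup B_{21}\bigl(hU|_2*\{y\}\bigr)
\]
does not contain $0$, so $U'\cap N=\emptyset$. The map $a\mapsto[a,y]$ is injective, so $A*\{y\}$ determines $A\subseteq X$. Comparing components gives $gU'|_1=gU|_1$ and $hU'|_2=hU|_2$, and hence $U'=U$.

(b) The zero element of $\mathcal P(S(X))$ is $\{0\}$. Let $U$ be pure. If $U|_1\neq\emptyset$, then $UU$ contains the nonempty set $B_{11}(gU|_1*U|_1)$, so $UU\ne\{0\}$. If $U|_1=\emptyset$, then $U\subseteq E_2$ and $UU=\{0\}$.

(c) We have $0\in UU$ if and only if $UU=U'U$ for some $U'$ that is not pure. Indeed, $0\in U'U$ for such $U'$; and if $0\in UU$, then $U'=U\cup\{0\}$ satisfies $U'U=UU\cup\{0\}=UU$. For pure $U$, Lemma~\ref{lem:product} says that $0\notin UU$ if and only if $U|_2=\emptyset$, that is, $U\subseteq E_1$.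
\end{proof}

\begin{proposition}\label{prop:recover}
If $\mathcal P(S(X))\cong\mathcal P(S(Y))$, then $\mathcal P(X)\cong\mathcal P(Y)$ as $F$-sets.
\end{proposition}

\begin{proof}
Let $\Phi\colon\mathcal P(S(X))\to\mathcal P(S(Y))$ be an isomorphism. The condition in Lemma~\ref{lem:intrinsic}(a) involves only the multiplication, so $U$ is pure if and only if $\Phi(U)$ is. The conditions in (b) and (c) involve only the multiplication and purity, so $\Phi$ maps $\Pi_i(X)$ onto $\Pi_i(Y)$ for $i=1,2$. Hence $\Phi$ restricts to an isomorphism between the subsemigroups generated by $\Pi_1(X)\cup\Pi_2(X)$ and by $\Pi_1(Y)\cup\Pi_2(Y)$. By Proposition~\ref{prop:copy}, $S(\mathcal P(X))\cong S(\mathcal P(Y))$, and Proposition~\ref{prop:faithful}, applied to the $F$-sets $\mathcal P(X)$ and $\mathcal P(Y)$, gives $\mathcal P(X)\cong\mathcal P(Y)$.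
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Part (1) is Proposition~\ref{prop:faithful}. By Propositions~\ref{prop:build} and~\ref{prop:recover}, $\mathcal P(S(X))\cong\mathcal P(S(Y))$ if and only if $\mathcal P(X)\cong\mathcal P(Y)$, and Proposition~\ref{prop:char} shows that this is equivalent to each of the other two conditions in part (2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
By Example~\ref{ex:klein}, $\Omega\not\cong\Omega'$ and $\operatorname{fix}_\Omega=\operatorname{fix}_{\Omega'}$. Theorem~\ref{thm:class} gives $S(\Omega)\not\cong S(\Omega')$ and $\mathcal P(S(\Omega))\cong\mathcal P(S(\Omega'))$. The order is $2n+\frac32n(n+1)+1$ with $n=6$.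
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:many}]
For $0\le j\le k$ let $X(j)$ be the disjoint union of $j$ copies of $\Omega$ and $k-j$ copies of $\Omega'$. Fixed points add up over a disjoint union, so by Example~\ref{ex:klein}
\[
\operatorname{fix}_{X(j)}=j\operatorname{fix}_\Omega+(k-j)\operatorname{fix}_{\Omega'}=k\operatorname{fix}_\Omega
\]
does not depend on $j$, while exactly $2j$ points of $X(j)$ are fixed by both $g$ and $h$. The $F$-sets $X(0),\dots,X(k)$ are therefore pairwise nonisomorphic and have the same permutation character. By Theorem~\ref{thm:class}, the semigroups $S(X(0)),\dots,S(X(k))$ are pairwise nonisomorphic and have isomorphic large power semigroups.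
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Power monoids and a conjecture by Bienvenu and Geroldinger},
\texttt{https://imsc.uni-graz.at/\allowbreak rings2023/\allowbreak static/\allowbreak slides/\allowbreak s-tringali.pdf}

\end{thebibliography}
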